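# A product formula for the spectra of the matrices $T_k(a,b,w)$

## 1. Subsets of $\{0,1\}$ and of $\{0,1,2\}$, by hand

Fix an integer $k\ge 0$ and look at pairs $(U,V)$ of subsets of $\{0,1,\dots,k\}$. Such a pair has a weight, the sum of all elements of $U$ plus the sum of all elements of $V$. For fixed $|U|=a$, $|V|=b$ and fixed weight $w$, we form a square matrix indexed by the pairs with these data. The entry in row $(U,V)$ and column $(U',V')$ is computed as follows. Remove one element $u$ from $U$ and one element $v$ from $V$, with $u+v\le k$; remove $u'$ from $U'$ and $v'$ from $V'$; whenever the two results are the same pair of sets, record the sign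
$$(-1)^{\text{pos}(u)+\text{pos}(v)+\text{pos}(u')+\text{pos}(v')},$$
where pos is the position of the removed element in its set, listed increasingly. Add up the signs.

Take $k=1$. If $U$ or $V$ is empty, nothing can be removed and the matrix is zero. The other cases are as follows.

For $a=b=1$ there are three weights. Weight $0$ contains only $(\{0\},\{0\})$, and $0+0\le 1$, so the matrix is $[1]$. Weight $1$ contains $(\{0\},\{1\})$ and $(\{1\},\{0\})$; every removal leaves $(\emptyset,\emptyset)$, all positions are $1$, and we get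
$$\begin{pmatrix}1&1\\1&1\end{pmatrix},\qquad\text{eigenvalues }0,\,2 .$$
Weight $2$ contains only $(\{1\},\{1\})$, and $1+1>1$, so the matrix is $[0]$. In total the eigenvalues for $a=b=1$ are $0,0,1,2$.

For $a=2,b=1$ we have $U=\{0,1\}$. With $V=\{0\}$ the allowed removals are $(0,0),(1,0)$, so the $1\times1$ matrix is $[2]$; with $V=\{1\}$ only $(0,1)$ is allowed, so it is $[1]$. The case $a=1,b=2$ is the mirror image. For $a=b=2$ the allowed removals are $(0,0),(0,1),(1,0)$, and the matrix is $[3]$.

Record an eigenvalue $r$ found for sizes $a,b$ as $x^ay^b\lambda^r$, and add up everything. The cases with $a=0$ or $b=0$ contribute $1+2x+2y+x^2+y^2$, and the total is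
$$1+2x+2y+x^2+y^2+(2+\lambda+\lambda^2)xy+(\lambda+\lambda^2)(x^2y+xy^2)+\lambda^3x^2y^2 .$$
This equals $(1+x+y)^2+(\lambda+\lambda^2)xy(1+x+y)+\lambda^3x^2y^2$, that is,
$$(1+x+y+\lambda xy)(1+x+y+\lambda^2xy).$$

Is this an accident of small size? Take $k=2$ and $a=b=2$. Write $01$ for $\{0,1\}$, and so on. Weight $4$ contains $(01,12)$, $(02,02)$, $(12,01)$. The diagonal entries count the allowed removals: $(0,1),(0,2),(1,1)$ for the first pair, $(0,0),(0,2),(2,0)$ for the second, and $3$ again for the third by symmetry. For the entry between $(01,12)$ and $(02,02)$ we must take $u=1,u'=2$ (leaving $\{0\}$) and $v=1,v'=0$ (leaving $\{2\}$); here $u+v=2$ is allowed and the sign is $(-1)^{2+1+2+1}=1$. By the symmetry that exchanges $U$ and $V$, the entry between $(02,02)$ and $(12,01)$ is also $1$. For $(01,12)$ and $(12,01)$ we take $u=0,u'=2$, $v=2,v'=0$, with sign $(-1)^{1+2+2+1}=1$. So the matrix is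
$$\begin{pmatrix}3&1&1\\1&3&1\\1&1&3\end{pmatrix},\qquad\text{eigenvalues }2,\,2,\,5 .$$
The other weights are quick.

- Weight $2$: only $(01,01)$, all four removals allowed, matrix $[4]$.
- Weight $3$: $(01,02)$ and $(02,01)$. Each diagonal entry is $3$. The only candidate for the off-diagonal entry is $u=1$, $v=2$, and $1+2>2$. Eigenvalues $3,3$.
- Weight $5$: $(02,12)$ and $(12,02)$. Each diagonal entry is $2$. Off the diagonal, $u=0,u'=1,v=1,v'=0$ gives $+1$. Eigenvalues $1,3$.
- Weight $6$: only $(12,12)$, with the one removal $(1,1)$, matrix $[1]$.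

Altogether we find $1,1,2,2,3,3,3,4,5$. Now expand $\prod_{i=0}^{2}(1+x+y+\lambda^{i+1}xy)$ and read off $x^2y^2$. Either one factor contributes its $xy$-term and the other two contribute $x$ and $y$ in one of two orders, or two factors contribute $xy$ and the third contributes $1$. The coefficient is
$$2(\lambda+\lambda^2+\lambda^3)+(\lambda^3+\lambda^4+\lambda^5),$$
which is the same list. The question is whether this holds for every $k$.

## 2. The matrices $T_k(a,b,w)$ and the product formula

**Definition (the matrices).** For a non-negative integer $r$ let $\mathbf r_0=\{0,1,\dots,r\}$. Let $a,b,k$ be non-negative integers with $a\le k+1$ and $b\le k+1$. Let $\Omega_k(a,b)$ be the set of pairs $(U,V)$ with $U$ an $a$-subset and $V$ a $b$-subset of $\mathbf k_0$, let $\mathrm{wt}(U,V)=\sum_{u\in U}u+\sum_{v\in V}v$, and let $\Omega_k(a,b,w)=\{(U,V)\in\Omega_k(a,b):\mathrm{wt}(U,V)=w\}$. For $u\in U$ let $p(u,U)$ be the position of $u$ when $U$ is listed in increasing order. The matrix $T_k(a,b,w)$ has rows and columns indexed by $\Omega_k(a,b,w)$, and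
$$T_k(a,b,w)_{(U,V),(U',V')}=\sum(-1)^{p(u,U)+p(v,V)+p(u',U')+p(v',V')},$$
where the sum runs over all $(u,v)\in U\times V$ and $(u',v')\in U'\times V'$ with $u+v\le k$, $U\setminus\{u\}=U'\setminus\{u'\}$ and $V\setminus\{v\}=V'\setminus\{v'\}$.

Since the two pairs have equal weight, such $u,v,u',v'$ satisfy $u+v=u'+v'$. The matrix is therefore real symmetric. Its diagonal entry at $(U,V)$ is the number of $(u,v)\in U\times V$ with $u+v\le k$. If $a=0$ or $b=0$ the matrix is zero.

The problem comes from "Some Remarkable Combinatorial Matrices" (http://deepblue.lib.umich.edu/bitstream/handle/2027.42/30178/0000563.pdf?sequence=1). There is a Lie algebra behind it, with basis $x_0,\dots,x_k,y_0,\dots,y_k,z_0,\dots,z_k$ and brackets $[x_i,y_j]=z_{i+j}$ if $i+j\le k$, $[x_i,y_j]=0$ if $i+j>k$, all other brackets of basis elements zero. The matrix $T_k(a,b,w)$ is its Laplacian $\partial^*\partial$, restricted to the span of the chains $x_U\wedge y_V$. For $k=0$ this is the three-dimensional Heisenberg algebra $[x_0,y_0]=z_0$, and $T_0(1,1,0)=[1]$. We shall use only the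 explicit formula for the entries.

**Definition (the generating function).** For each non-negative integer $r$ let $\mu_k(a,b,w;r)$ be the multiplicity of $r$ as an eigenvalue of $T_k(a,b,w)$, let $\mu_k(a,b;r)=\sum_w\mu_k(a,b,w;r)$, and let
$$M_k(x,y,\lambda)=\sum_{a,b,r}\mu_k(a,b;r)\,x^ay^b\lambda^r .$$

**Theorem 1.** For every $k\ge 0$,
$$M_k(x,y,\lambda)=\prod_{i=0}^k(1+x+y+\lambda^{i+1}xy).$$

It helps to say what the right-hand side counts.

**Definition (configurations).** A configuration $C$ assigns to each site $0,1,\dots,k$ one of the states empty, $\mathsf x$, $\mathsf y$, $\mathsf{xy}$. A site in state $\mathsf{xy}$ is called double, and a site in state $\mathsf x$ or $\mathsf y$ is called single. $D(C)$ is the set of double sites.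

For $k=1$ there are four configurations with one $\mathsf x$ and one $\mathsf y$: double at $0$, double at $1$, and the two ways of placing $\mathsf x$ and $\mathsf y$ on different sites. The sums $\sum_{i\in D(C)}(i+1)$ are $1,2,0,0$, the four eigenvalues found above for $a=b=1$.

Expanding the product in Theorem 1 means choosing one of $1,x,y,\lambda^{i+1}xy$ at each site $i$, so the product is the sum over all $C$ of $x^ay^b\lambda^{\sum_{i\in D(C)}(i+1)}$, where $a$ and $b$ are the numbers of sites containing $\mathsf x$ and $\mathsf y$. Put $T_k(a,b)=\bigoplus_wT_k(a,b,w)$. Theorem 1 is equivalent to the statement that for all $a,b$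
$$\det(\theta-T_k(a,b))=\prod_C\Big(\theta-\sum_{i\in D(C)}(i+1)\Big),\tag{1}$$
where $C$ runs over the configurations with exactly $a$ sites containing $\mathsf x$ and $b$ sites containing $\mathsf y$. Indeed (1) gives the theorem at once, because $T_k(a,b)$ is real symmetric and so algebraic and geometric multiplicities agree. Conversely, at $\lambda=1$ the product is $((1+x)(1+y))^{k+1}$, so its $x^ay^b$-coefficient is $\binom{k+1}a\binom{k+1}b$, the size of $T_k(a,b)$; hence the theorem accounts for all eigenvalues and gives (1). We shall prove (1).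

## 3. Annihilation and creation operators

The signs in the definition are those of an exterior algebra. This section rewrites $T_k(a,b)$ as an operator.

Let $W=\mathbb C[t]_{\le k}$, the polynomials of degree at most $k$, let $X,Y$ be two copies of $W$, and let $\Lambda=\Lambda(X\oplus Y)$. Let $x_i\in X$ and $y_i\in Y$ be the copies of $t^i$. For $f=\sum f_it^i$ put $x(f)=\sum f_ix_i$ and $y(f)=\sum f_iy_i$.

**Definition (creation and annihilation).** For $f\in W$ let $\mathsf a^\dagger(f)$ and $\mathsf b^\dagger(f)$ be left exterior multiplication by $x(f)$ and by $y(f)$. For $\varphi\in W^*$ let $\mathsf a(\varphi)$ be the contraction with $x(f)\mapsto\varphi(f)$, $y(f)\mapsto0$, and let $\mathsf b(\varphi)$ be the contraction with $y(f)\mapsto\varphi(f)$, $x(f)\mapsto 0$. A contraction is an antiderivation: $D(\omega\wedge\omega')=D\omega\wedge\omega'+(-1)^{\deg\omega}\omega\wedge D\omega'$.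

For example, write $\mathsf a_i,\mathsf b_i$ for the contractions belonging to the basis dual to $(t^i)$. Then $\mathsf a_1(x_0\wedge x_1\wedge y_0)=-x_0\wedge y_0$: the operator removes $x_1$, with the sign of moving it to the front.

The operators satisfy
$$\{\mathsf a(\varphi),\mathsf a^\dagger(f)\}=\varphi(f)=\{\mathsf b(\varphi),\mathsf b^\dagger(f)\},\qquad\text{and all other pairs anticommute,}\tag{2}$$
where $\{A,B\}=AB+BA$. To check this, apply the antiderivation rule: $\mathsf a(\varphi)(x(f)\wedge\omega)=\varphi(f)\omega-x(f)\wedge\mathsf a(\varphi)\omega$ is the first relation, the one for $\mathsf b$ is the same, and $\mathsf b(\psi)(x(f)\wedge\omega)=-x(f)\wedge\mathsf b(\psi)\omega$ is a mixed one. Two left multiplications by degree-one elements anticommute. If $D,D'$ are contractions, then $DD'+D'D$ is a derivation; on degree-one elements it is zero, because $D'$ sends them to scalars and $D$ kills scalars; so it is zero.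

Write $\mathsf a_i^\dagger=\mathsf a^\dagger(t^i)$, $\mathsf b_i^\dagger=\mathsf b^\dagger(t^i)$, and for $0\le s\le k$ put
$$A_s=\sum_{i+j=s}\mathsf b_j\mathsf a_i,\qquad B_s=\sum_{i+j=s}\mathsf a_i^\dagger\mathsf b_j^\dagger .$$
Let $\Lambda^{a,b}=\Lambda^aX\otimes\Lambda^bY\subset\Lambda$. It has the basis $x_U\wedge y_V$, $(U,V)\in\Omega_k(a,b)$, where $x_U$ is the wedge of the $x_u$ in increasing order.

**Claim 1.** The operator $\sum_{s=0}^kB_sA_s$ on $\Lambda^{a,b}$, in the basis $x_U\wedge y_V$, has matrix $T_k(a,b)=\bigoplus_wT_k(a,b,w)$.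

*Proof.* Make the vectors $x_U\wedge y_V$ orthonormal. Multiplication $\mathsf a_i^\dagger$ sends a basis vector $\omega$ without $x_i$ to $\pm$ a basis vector $\omega'$, and kills basis vectors containing $x_i$. The contraction $\mathsf a_i$ satisfies $\mathsf a_i(x_i\wedge\omega)=\omega$, so it sends $\omega'$ to $\omega$ with the same sign, and it kills basis vectors without $x_i$. Hence $\mathsf a_i^*=\mathsf a_i^\dagger$, likewise $\mathsf b_j^*=\mathsf b_j^\dagger$, and $A_s^*=\sum(\mathsf b_j\mathsf a_i)^*=\sum\mathsf a_i^\dagger\mathsf b_j^\dagger=B_s$.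

For $u\in U$, moving $x_u$ to the front gives $\mathsf a_u(x_U\wedge y_V)=(-1)^{p(u,U)-1}x_{U\setminus u}\wedge y_V$. To remove $y_v$ we then pass $a-1$ factors $x$ and $p(v,V)-1$ factors $y$. So
$$A_s(x_U\wedge y_V)=\sum_{u\in U,\,v\in V,\,u+v=s}(-1)^{p(u,U)+p(v,V)+a-1}\,x_{U\setminus u}\wedge y_{V\setminus v}.$$
The matrix entry of $\sum_sB_sA_s$ at $(U,V),(U',V')$ is $\sum_{s\le k}\langle A_s(x_U\wedge y_V),A_s(x_{U'}\wedge y_{V'})\rangle$; everything is real, so the order does not matter. The two signs $(-1)^{a-1}$ cancel. What remains is the sum of $(-1)^{p(u,U)+p(v,V)+p(u',U')+p(v',V')}$ over removals leaving the same pair of sets with $u+v=u'+v'\le k$. If the weights of $(U,V)$ and $(U',V')$ are equal, this is the entry of $T_k(a,b,w)$. If they differ, there are no such removals and the entry is $0$. $\square$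

## 4. What the monomial basis does not show

Here are two natural attempts, and the places where they stop.

*Commuting summands.* The operator is a sum of $k+1$ terms $B_sA_s$, and the conjectured answer is a product of $k+1$ factors. On $\Lambda^{1,1}$ the match is perfect. There $A_s(x_i\wedge y_j)$ is $1$ if $i+j=s$ and $0$ otherwise, so $B_sA_s$ has the eigenvector $B_s\cdot1=\sum_{i+j=s}x_i\wedge y_j$ with eigenvalue $s+1$ and kills its orthogonal complement; different $s$ give orthogonal vectors. One hopes that the $B_sA_s$ commute in general and can be diagonalized together. This stops at the $3\times 3$ block of Section 1. In the order $(01,12),(02,02),(12,01)$, sorting the removals there by their sum $s$ gives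
$$B_0A_0=\mathrm{diag}(0,1,0),\qquad B_1A_1=\mathrm{diag}(1,0,1),\qquad B_2A_2=I+J,$$
with $J$ the all-ones matrix. The sum is $2I+J$, as it should be. But $J\,\mathrm{diag}(0,1,0)$ has its second column equal to ones and all else zero, while $\mathrm{diag}(0,1,0)\,J$ has its second row equal to ones and all else zero. The summands do not commute.

*Triangularity in the monomial basis.* A pair $(U,V)$ is the same thing as a configuration: site $i$ contains $\mathsf x$ if $i\in U$ and $\mathsf y$ if $i\in V$, and $D=U\cap V$. One hopes that $T_k(a,b)$ becomes triangular in a suitable basis with the vector labeled $(U,V)$ staying in its weight space and contributing the eigenvalue $\sum_{i\in U\cap V}(i+1)$. This stops already at $k=1$, $a=b=1$. The pair $(\{1\},\{1\})$ should contribute $2$, but it is alone in weight $2$, where the matrix is $[0]$. The eigenvalue $2$ sits in weight $1$, where neither pair has a double site. So the labels of (1), read as pairs of subsets, are incompatible with the weight. If the sites of (1) are to become visible, the weight grading has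 to be given up.

The condition $i+j\le k$ says what to replace it by. It is multiplication in $\mathbb C[t]/(t^{k+1})$: $t^i\cdot t^j$ is $t^{i+j}$ if $i+j\le k$ and $0$ otherwise. The polynomial $t^{k+1}$ has a single root, repeated $k+1$ times. A monic polynomial $P$ of the same degree with distinct roots has $k+1$ roots, and these will be the sites. We need two things: passing from $t^{k+1}$ to $P$ must not change the spectrum, and for suitable $P$ the spectrum must be readable.

## 5. Deforming $t^{k+1}$ to a polynomial with distinct roots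

**Step 1: define the operator for any $P$, without choosing a basis.** We shall use two different bases of $W$, so we need a construction that depends on neither. Identify $\mathrm{End}(W\otimes W)$ with $(W\otimes W)\otimes(W^*\otimes W^*)$, where $f\otimes g\otimes\varphi\otimes\psi$ is the map $h\otimes h'\mapsto\varphi(h)\psi(h')\,f\otimes g$. For $\Theta\in\mathrm{End}(W\otimes W)$ let $\mathcal T(\Theta)$ be its image under the linear map
$$f\otimes g\otimes\varphi\otimes\psi\longmapsto\mathsf a^\dagger(f)\,\mathsf b^\dagger(g)\,\mathsf b(\psi)\,\mathsf a(\varphi),$$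
which is well defined because the right side is linear in each of $f,g,\varphi,\psi$. So for any basis $(f_i)$ of $W$ with dual basis $(f_i^*)$,
$$\mathcal T(\Theta)=\sum_{i,j,p,q}\Theta^{pq}_{ij}\,\mathsf a^\dagger(f_p)\mathsf b^\dagger(f_q)\mathsf b(f_j^*)\mathsf a(f_i^*),\qquad\Theta(f_i\otimes f_j)=\sum_{p,q}\Theta^{pq}_{ij}f_p\otimes f_q,\tag{3}$$
and the result does not depend on the basis. Each term removes one $x$ and one $y$ and puts back one of each, so $\mathcal T(\Theta)$ preserves $\Lambda^{a,b}$. On $\Lambda^{1,1}\cong W\otimes W$ it is just $\Theta$, because $\mathsf b(\psi)\mathsf a(\varphi)\,(x(h)\wedge y(h'))=\varphi(h)\psi(h')$.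

Let $\delta:W\to W\otimes W$ be the linear map $\delta(t^s)=\sum_{i+j=s}t^i\otimes t^j$. For monic $P$ of degree $k+1$ let $m_P:W\otimes W\to W$ be multiplication modulo $P$, that is, the remainder of degree at most $k$. Put
$$\Theta_P=\delta\circ m_P,\qquad T_P=\mathcal T(\Theta_P).$$
For $P=t^{k+1}$, $\Theta_P(t^i\otimes t^j)$ is $\sum_{p+q=i+j}t^p\otimes t^q$ if $i+j\le k$ and $0$ otherwise. By (3) in the monomial basis, $T_{t^{k+1}}=\sum_{s=0}^kB_sA_s$, which by Claim 1 is $T_k(a,b)$ on $\Lambda^{a,b}$.

**Step 2: show that the characteristic polynomial does not depend on $P$.** Say that an endomorphism of $W\otimes W$ strictly lowers total degree if it sends each $t^i\otimes t^j$ into the span of the $t^p\otimes t^q$ with $p+q<i+j$. We show that $\Theta_P-\Theta_{t^{k+1}}$ does so. If $i+j\le k$, then $m_P(t^i\otimes t^j)=t^{i+j}=m_{t^{k+1}}(t^i\otimes t^j)$, and the difference is $0$. If $i+j>k$, then $m_{t^{k+1}}(t^i\otimes t^j)=0$, while $m_P(t^i\otimes t^j)$ is a combination of $t^s$ with $s\le k<i+j$. The map $\delta$ preserves degree, so the claim follows.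

Give $x_U\wedge y_V$ its weight $\mathrm{wt}(U,V)$. The operator $\mathsf a_p^\dagger\mathsf b_q^\dagger\mathsf b_j\mathsf a_i$ changes the weight by $p+q-i-j$. Hence $T_P-T_{t^{k+1}}$ strictly lowers weight, while $T_{t^{k+1}}$ preserves it. Order the basis of $\Lambda^{a,b}$ by weight: the matrix of $T_P$ is block triangular, and its diagonal blocks are those of $T_{t^{k+1}}$, namely the $T_k(a,b,w)$. Therefore
$$\det(\theta-T_P|_{\Lambda^{a,b}})=\det(\theta-T_k(a,b))\qquad\text{for every monic }P\text{ of degree }k+1.\tag{4}$$

As an illustration take $k=1$ and $P=t^2-\sigma t+\tau$ on $\Lambda^{1,1}$. Only $t\otimes t$ behaves differently: $t^2\equiv\sigma t-\tau$, so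
$$T_P(x_1\wedge y_1)=\sigma(x_0\wedge y_1+x_1\wedge y_0)-\tau\,x_0\wedge y_0 .$$
The image has weights $1$ and $0$, below the weight $2$ of $x_1\wedge y_1$. The eigenvalues $1;0,2;0$ are unchanged.

## 6. The operator in the Lagrange basis

**Step 3: compute $T_P$ in a basis where multiplication is diagonal.** Let $P=\prod_{i=0}^k(t-c_i)$ with $c_0,\dots,c_k$ distinct and nonzero. Recall the Lagrange basis of $W$,
$$e_i=\frac{P(t)}{(t-c_i)P'(c_i)}=\prod_{q\ne i}\frac{t-c_q}{c_i-c_q},\qquad e_i(c_j)=\delta_{ij}.$$
A polynomial in $W$ is determined by its values at the $c_j$, the dual basis vector $e_i^*$ is evaluation at $c_i$, and $e_ie_j$ has the same values at all roots of $P$ as $\delta_{ij}e_i$. So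
$$m_P(e_i\otimes e_j)=\delta_{ij}e_i .$$

Now we need $\delta(e_i)$. Identify $W\otimes W$ with the polynomials in $\xi,\eta$ of degree at most $k$ in each. Then
$$\delta(g)=\frac{\xi g(\xi)-\eta g(\eta)}{\xi-\eta},\tag{5}$$
because for $g=t^s$ the right side is $(\xi^{s+1}-\eta^{s+1})/(\xi-\eta)=\sum_{i+j=s}\xi^i\eta^j$. Interpolating in each variable, any $F\in W\otimes W$ equals $\sum_{p,q}F(c_p,c_q)\,e_p\otimes e_q$. So we evaluate $\delta(e_i)$ at all pairs $(c_p,c_q)$.

If $p\ne q$, the value is $(c_p\delta_{ip}-c_q\delta_{iq})/(c_p-c_q)$. This is $c_i/(c_i-c_q)$ for $p=i$, it is $-c_i/(c_p-c_i)=c_i/(c_i-c_p)$ for $q=i$, and it is $0$ if neither $p$ nor $q$ is $i$. If $p=q$, the value is the derivative $(te_i)'(c_p)=e_i(c_p)+c_pe_i'(c_p)$. From the product form, $e_i'(c_i)=\sum_{q\ne i}1/(c_i-c_q)$. For $p\ne i$, differentiate $P(t)=P'(c_i)(t-c_i)e_i(t)$ and put $t=c_p$, where $e_i$ vanishes: $P'(c_p)=P'(c_i)(c_p-c_i)e_i'(c_p)$. Altogether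
$$\delta(e_i)=\kappa_{ii}\,e_i\otimes e_i+\sum_{p\ne i}\kappa_{ip}\,e_p\otimes e_p+\sum_{q\ne i}\rho_{iq}\,(e_i\otimes e_q+e_q\otimes e_i),\tag{6}$$
$$\rho_{iq}=\frac{c_i}{c_i-c_q},\qquad\kappa_{ii}=1+\sum_{q\ne i}\rho_{iq},\qquad\kappa_{ip}=\frac{c_pP'(c_p)}{(c_p-c_i)P'(c_i)}\quad(p\ne i).\tag{7}$$

From now on write $\mathsf a_i^\dagger=\mathsf a^\dagger(e_i)$, $\mathsf a_i=\mathsf a(e_i^*)$, and similarly for $\mathsf b$: the index refers to the Lagrange basis. Since $\Theta_P(e_i\otimes e_j)=\delta_{ij}\delta(e_i)$, formula (3) gives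
$$T_P=\sum_i\Big[\kappa_{ii}\mathsf a_i^\dagger\mathsf b_i^\dagger+\sum_{p\ne i}\kappa_{ip}\mathsf a_p^\dagger\mathsf b_p^\dagger+\sum_{q\ne i}\rho_{iq}(\mathsf a_i^\dagger\mathsf b_q^\dagger+\mathsf a_q^\dagger\mathsf b_i^\dagger)\Big]\mathsf b_i\mathsf a_i .\tag{8}$$

**Step 4: read (8) as moves on configurations, and find a block triangular form.** The vectors $\bigwedge_{u\in U}x(e_u)\wedge\bigwedge_{v\in V}y(e_v)$ form a basis of $\Lambda^{a,b}$. We label them by configurations: site $i$, now standing for the root $c_i$, contains $\mathsf x$ if $i\in U$ and $\mathsf y$ if $i\in V$. The factor $\mathsf b_i\mathsf a_i$ kills $C$ unless $i$ is double, and then it empties site $i$, up to sign. The bracket in (8) then refills. So $T_P$ sends $C$ to a combination of the following.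

1. $C$ itself, with coefficient $\sum_{i\in D(C)}\kappa_{ii}$. Indeed $\mathsf a_i^\dagger\mathsf b_i^\dagger\mathsf b_i\mathsf a_i=\mathsf a_i^\dagger\mathsf a_i\,\mathsf b_i^\dagger\mathsf b_i$, because $\mathsf a_i$ anticommutes with both $\mathsf b_i^\dagger$ and $\mathsf b_i$, and this product is $1$ on configurations with $i$ double.
2. For $i$ double and $p$ empty: the double moves from $i$ to $p$, and $i$ becomes empty, with coefficient $\pm\kappa_{ip}$. If $p$ is not empty, $\mathsf a_p^\dagger\mathsf b_p^\dagger$ gives $0$.
3. For $i$ double and $q$ single: the states of $i$ and $q$ are interchanged, with coefficient $\pm\rho_{iq}$. For instance, if $q$ carries $\mathsf x$, then $\mathsf a_q^\dagger\mathsf b_i^\dagger$ gives $0$, and $\mathsf a_i^\dagger\mathsf b_q^\dagger$ puts $\mathsf x$ on $i$ and completes $q$ to a double. If $q$ carries $\mathsf y$, the roles are exchanged. So exactly one of the two products contributes.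
4. For $i$ double and $q$ empty: $i$ and $q$ become singles of opposite type.

If $q\ne i$ is double, both $\rho_{iq}$-products give $0$. Terms 1–3 preserve the number $|D(C)|$ of doubles and term 4 lowers it by $1$. So $T_P|_{\Lambda^{a,b}}$ is block triangular with respect to $|D|$. Let $N_d$ be the diagonal block with $|D|=d$; its entries come from terms 1–3 only, and
$$\det(\theta-T_P|_{\Lambda^{a,b}})=\prod_d\det(\theta-N_d).\tag{9}$$

Check this on $k=1$, $a=b=1$. Here $N_0$ is the $2\times2$ zero matrix. The block $N_1$ acts on the two configurations with one double, and all signs are $+$, because $\mathsf b_i\mathsf a_i(x(e_i)\wedge y(e_i))=1$ and $\mathsf a_p^\dagger\mathsf b_p^\dagger1=x(e_p)\wedge y(e_p)$. With $h=c_0-c_1$, (7) gives $\kappa_{00}=(2c_0-c_1)/h$, $\kappa_{11}=(c_0-2c_1)/h$, $\kappa_{01}=c_1/h$, $\kappa_{10}=-c_0/h$. Hence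
$$\operatorname{tr}N_1=\frac{3c_0-3c_1}{h}=3,\qquad\det N_1=\frac{(2c_0-c_1)(c_0-2c_1)+c_0c_1}{h^2}=\frac{2(c_0-c_1)^2}{h^2}=2,$$
so $N_1$ has eigenvalues $1$ and $2$, whatever the roots are. The eigenvalues now correspond to double sites.

## 7. Rescaling and widely separated roots

For general $k$ the blocks $N_d$ are not triangular. But the roots are at our disposal, and (7) suggests taking them of very different sizes, since $\rho_{iq}=c_i/(c_i-c_q)$ is then close to $1$ or to $0$. There is one difficulty: the coefficients $\kappa_{ip}$ need not stay bounded. For $k=2$ and $(c_0,c_1,c_2)=(1,\varepsilon^{-1},\varepsilon^{-2})$,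
$$\kappa_{02}=\frac{c_2(c_2-c_1)}{(c_0-c_1)(c_0-c_2)}=\frac{\varepsilon^{-4}(1-\varepsilon)}{\varepsilon^{-3}(1-\varepsilon)(1-\varepsilon^2)}=\frac{\varepsilon^{-1}}{1-\varepsilon^2},$$
which tends to infinity as $\varepsilon\to0^+$. In (7), however, $\kappa_{ip}$ is the harmless number $1/(c_p-c_i)$ times a function of $p$ divided by a function of $i$, and such factors can be removed by rescaling the basis.

**Step 5: rescale so that every off-diagonal coefficient becomes $\pm\rho$.** Put $\gamma_i=c_iP'(c_i)$, which is nonzero because the roots are distinct and nonzero, and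
$$\Gamma(C)=\prod_{i\text{ nonempty in }C}\gamma_i .$$
Conjugate $N_d$ by the diagonal matrix with entries $\Gamma(C)$, replacing the entry $(C',C)$, row $C'$ and column $C$, by itself times $\Gamma(C)/\Gamma(C')$. The characteristic polynomial does not change. Diagonal entries do not change. Term 3 interchanges a double and a single, so the set of nonempty sites is the same before and after, and its coefficient stays $\pm\rho_{iq}$. In term 2 the site $i$ is nonempty before and empty after, and $p$ the reverse, so the factor is $\gamma_i/\gamma_p$, and the coefficient becomes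
$$\pm\frac{c_pP'(c_p)}{(c_p-c_i)P'(c_i)}\cdot\frac{c_iP'(c_i)}{c_pP'(c_p)}=\pm\frac{c_i}{c_p-c_i}=\mp\rho_{ip}.$$

**Step 6: let the roots separate, and read off the spectrum.** Take $c_i=\varepsilon^{-i}$ with $0<\varepsilon<1$. Then
$$\rho_{iq}=\frac{\varepsilon^{-i}}{\varepsilon^{-i}-\varepsilon^{-q}}=\frac1{1-\varepsilon^{\,i-q}},$$
and as $\varepsilon\to0^+$
$$\rho_{iq}\to1\ \ (q<i),\qquad\rho_{iq}\to0\ \ (q>i),\qquad\kappa_{ii}=1+\sum_{q\ne i}\rho_{iq}\to1+\#\{q:q<i\}=i+1 .$$
So the rescaled $N_d$ converges entrywise. The limit matrix has diagonal entries $\sum_{i\in D(C)}(i+1)$. Its nonzero off-diagonal entries correspond only to moves in which a double at $i$ goes to a site $p<i$ (term 2) or $q<i$ (term 3). In such a move one element $i$ of $D(C)$ is replaced by a smaller one, so the statistic $\sum_{i\in D(C)}i$ strictly decreases. Order the configurations so that this statistic is weakly increasing: two different configurations with the same value have zero entries between them, and the limit matrix is triangular. The coefficients of a characteristic polynomial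 are polynomials in the entries, so
$$\lim_{\varepsilon\to0^+}\prod_d\det(\theta-N_d)=\prod_C\Big(\theta-\sum_{i\in D(C)}(i+1)\Big).$$
On the other hand, by (9) and (4), $\prod_d\det(\theta-N_d)=\det(\theta-T_P|_{\Lambda^{a,b}})=\det(\theta-T_k(a,b))$ for every $\varepsilon$. The left side is the limit of a constant. This proves (1), and with it Theorem 1. $\blacksquare$

In the example $k=1$, $a=b=1$, the rescaled block $N_1$ has the coefficient $-\rho_{01}=c_0/(c_1-c_0)\to0$ for the move $0\to1$ and $-\rho_{10}=c_1/(c_0-c_1)\to-1$ for the move $1\to0$, so the limit is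
$$\begin{pmatrix}1&-1\\0&2\end{pmatrix}.$$

## 8. Multiplicities, kernel and extreme eigenvalues

**Theorem 2.** Let $0\le a,b\le k+1$. Put $d_-=\max(0,a+b-k-1)$ and $d_+=\min(a,b)$. Then
$$\mu_k(a,b;r)=\sum_{d=d_-}^{d_+}\frac{(k+1-d)!}{(a-d)!\,(b-d)!\,(k+1-a-b+d)!}\;\#\Big\{S\subseteq\{1,\dots,k+1\}:|S|=d,\ \sum_{s\in S}s=r\Big\}.$$
All eigenvalues of $T_k(a,b)$ are non-negative integers. The smallest is $\tfrac12d_-(d_-+1)$ and the largest is $\tfrac12d_+(2k+3-d_+)$. $T_k(a,b)$ is invertible if and only if $a+b>k+1$, and for $a+b\le k+1$ its kernel has dimension $\frac{(k+1)!}{a!\,b!\,(k+1-a-b)!}$.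

*Proof.* We count the configurations in (1) by their set of doubles $D$, with $|D|=d$ and $S=\{i+1:i\in D\}$. The other $k+1-d$ sites carry $a-d$ states $\mathsf x$, $b-d$ states $\mathsf y$, and hence $(k+1-d)-(a-d)-(b-d)=k+1-a-b+d$ empties. The number of arrangements is the multinomial coefficient displayed, and such arrangements exist exactly when $d\le a$, $d\le b$, $d\ge0$ and $d\ge a+b-k-1$, that is, for $d_-\le d\le d_+$. (This range is nonempty, because $a,b\le k+1$ gives $a+b-k-1\le\min(a,b)$.) This is the formula for $\mu_k(a,b;r)$, and by (1) all eigenvalues are sums of positive integers, possibly empty.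

A sum of $d$ distinct elements of $\{1,\dots,k+1\}$ is at least $1+\dots+d=\frac12d(d+1)$ and at most $(k+1)+k+\dots+(k+2-d)=\frac12d(2k+3-d)$, and both bounds are attained. Going from $d$ to $d+1$ raises the lower bound by $d+1$ and the upper bound by $k+1-d$, so both are nondecreasing for $0\le d\le k+1$. The smallest eigenvalue therefore occurs at $d=d_-$ and the largest at $d=d_+$. The smallest is positive if and only if $d_-\ge1$, that is, $a+b>k+1$. The eigenvalue $0$ comes only from $d=0$, so for $a+b\le k+1$ the kernel has as its dimension the multinomial coefficient at $d=0$. $\square$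

For $k=2$, $a=b=2$ we have $d_-=1$ and $d_+=2$. The multinomial coefficients are $2$ and $1$, the smallest eigenvalue is $1$ and the largest is $\frac12\cdot2\cdot5=5$, in agreement with Section 1.

## 9. An isospectral family

Step 2 used only that the perturbation lowers degree. This gives more operators with a known spectrum.

**Theorem 3.** Let $P$ be monic of degree $k+1$, let $\alpha,\beta\in\mathbb C$, and let
$$\delta_{\alpha,\beta}(g)=\frac{(\alpha\xi+\beta)g(\xi)-(\alpha\eta+\beta)g(\eta)}{\xi-\eta}.$$
Then $\mathcal T(\delta_{\alpha,\beta}\circ m_P)$ on $\Lambda^{a,b}$ has characteristic polynomial $\prod_C\big(\theta-\alpha\sum_{i\in D(C)}(i+1)\big)$. More generally this holds for $\mathcal T(\Theta)$ whenever $\Theta-\alpha\,\Theta_{t^{k+1}}$ strictly lowers total degree on $W\otimes W$.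

*Proof.* We start with the general statement. The map $\mathcal T$ is linear, and as in Step 2 the operator $\mathcal T(\Theta)-\alpha\,\mathcal T(\Theta_{t^{k+1}})$ strictly lowers weight. So $\mathcal T(\Theta)|_{\Lambda^{a,b}}$ is block triangular for the weight, with diagonal blocks $\alpha T_k(a,b,w)$. By (1) its characteristic polynomial is $\prod_C(\theta-\alpha\sum_{i\in D(C)}(i+1))$.

For the special case, (5) gives $\delta_{\alpha,\beta}=\alpha\delta+\beta\delta'$ with $\delta'(g)=\frac{g(\xi)-g(\eta)}{\xi-\eta}$, and $\delta'$ sends $t^s$ to $\sum_{i+j=s-1}\xi^i\eta^j$, so it lowers degree by $1$. Then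
$$\delta_{\alpha,\beta}\circ m_P-\alpha\,\delta\circ m_{t^{k+1}}=\alpha\,\delta\circ(m_P-m_{t^{k+1}})+\beta\,\delta'\circ m_P .$$
In the first summand $m_P-m_{t^{k+1}}$ strictly lowers degree, by Step 2, and $\delta$ preserves it. In the second, $m_P$ does not raise degree and $\delta'$ lowers it. So the difference strictly lowers total degree. $\square$

For $k=0$ and $P=t-c$ this can be seen directly: $\delta_{\alpha,\beta}(1)=\alpha$ and $m_P(1\otimes1)=1$, so on $\Lambda^{1,1}$ the operator is the scalar $\alpha$.

## 10. Which mode weights give a product formula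

The operator $\sum_sB_sA_s$ gives all modes $s$ the same weight. Let us see what happens with other weights. For real numbers $w_s$ the operator $T_k^w$ below is real symmetric, because $B_s=A_s^*$. Its eigenvalues are real, and we record an eigenvalue $e$ on $\Lambda^{a,b}$ as $x^ay^b\lambda^e$, allowing real exponents.

**Theorem 4.** Let $(w_s)_{s\ge0}$ be real numbers and let $T_k^w=\sum_{s=0}^kw_sB_sA_s$, with $A_s,B_s$ as in Section 3 (monomial basis); $w\equiv1$ gives $T_k$. The following are equivalent.

(i) For every $k\ge0$ there are real $e_0,\dots,e_k$ (depending on $k$) such that $\prod_{i=0}^k(1+x+y+\lambda^{e_i}xy)$ is the generating function of the eigenvalue multiplicities of $T_k^w$ on the spaces $\Lambda^{a,b}$.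

(ii) $w$ is constant on an initial segment and zero afterwards: either $w\equiv c$, or there are $r\ge0$ and $c$ with $w_s=c$ for $s\le r$ and $w_s=0$ for $s>r$.

**Step 1: (ii) implies (i).** Fix $k$. If $w_0=\dots=w_k=c$, then $T_k^w=cT_k$, and Theorem 1 gives the product with $e_i=c(i+1)$. Otherwise $w_s=c$ for $s\le r<k$ and $w_s=0$ for $s>r$, and $T_k^w=c\sum_{s\le r}B_sA_s$ involves only $\mathsf a_i,\mathsf b_i$ and their adjoints with $i\le r$. Up to sign, each basis vector is $\omega\wedge\omega'$ with $\omega$ a wedge of $x_i,y_i$ with $i\le r$, and $\omega'$ a wedge of those with $i>r$. The contractions $\mathsf a_i,\mathsf b_j$ with $i,j\le r$ are antiderivations that kill $\omega'$, so $\mathsf b_j\mathsf a_i(\omega\wedge\omega')=(\mathsf b_j\mathsf a_i\omega)\wedge\omega'$, and $T_k^w(\omega\wedge\omega')=(cT_r\omega)\wedge\omega'$. For each fixed $\omega'$ we therefore get a copy of the spectrum of $cT_r$. The choice of $\omega'$ contributes $(1+x)(1+y)=1+x+y+\lambda^0xy$ for each of the modes $r+1,\dots,k$. So (i) holds, with exponents $c(i+1)$ for $i\le r$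 and $0$ for $i>r$.

From here on we assume (i) and derive (ii).

**Step 2: determine the exponents $e_i$, using $\Lambda^{1,1}$.** As in Section 4, the vectors $B_s\cdot1=\sum_{i+j=s}x_i\wedge y_j$, $0\le s\le k$, are orthogonal with square norm $s+1$, and $A_{s'}B_s\cdot1=\delta_{ss'}(s+1)$. So $T_k^wB_s\cdot1=(s+1)w_sB_s\cdot1$, and the orthogonal complement of these vectors, of dimension $(k+1)^2-(k+1)=k(k+1)$, is killed by every $A_s$. The eigenvalues are the numbers $(s+1)w_s$ together with $k(k+1)$ zeros. In the product, the coefficient of $xy$ is $\sum_i\lambda^{e_i}+k(k+1)$. Removing $k(k+1)$ zeros from both lists, we get $\{e_i\}=\{(s+1)w_s\}_{0\le s\le k}$ as multisets.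

**Step 3: compare with a second space, $\Lambda^{k+1,1}$.** Here $U=\mathbf k_0$ and $V=\{v\}$, and these basis vectors have distinct weights. Each $B_sA_s$ preserves weight, so $T_k^w$ is diagonal. Its entry at $v$ is $\sum_sw_s\|A_s(x_U\wedge y_v)\|^2$, and $\|A_s(x_U\wedge y_v)\|^2$ is the number of $u\in\mathbf k_0$ with $u+v=s$, which is $1$ for $v\le s\le k$ and $0$ for $s<v$. So the entries are $S_v^{(k)}=\sum_{s=v}^kw_s$ for $0\le v\le k$. In the product, a term $x^{k+1}y$ takes a state containing $\mathsf x$ at every site and $\mathsf{xy}$ at exactly one, so its coefficient is $\sum_i\lambda^{e_i}$. With Step 2, for every $k$,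
$$\{S_v^{(k)}\}_{0\le v\le k}=\{(s+1)w_s\}_{0\le s\le k}\quad\text{as multisets.}\tag{10}$$

**Step 4: extract a recursion from the second power sums.** The sums of the two multisets in (10) always agree, because $\sum_vS_v^{(k)}=\sum_s(s+1)w_s$, so they carry no information. For the squares, the pair $(s,t)$ occurs in $(S_v^{(k)})^2$ for all $v\le\min(s,t)$, hence
$$\sum_v(S_v^{(k)})^2=\sum_{s,t\le k}(\min(s,t)+1)w_sw_t=\sum_{t\le k}\Big[(t+1)w_t^2+2w_t\sum_{s<t}(s+1)w_s\Big].$$
By (10) this equals $\sum_{t\le k}(t+1)^2w_t^2$. Since $(t+1)^2-(t+1)=t(t+1)$,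
$$\sum_{t\le k}\Big[t(t+1)w_t^2-2w_t\sum_{s<t}(s+1)w_s\Big]=0\quad\text{for every }k.$$
Subtracting the identity for $k-1$ from the one for $k$ shows that each bracket vanishes. So for $t\ge1$ either $w_t=0$ or
$$w_t=\frac2{t(t+1)}\sum_{s<t}(s+1)w_s.\tag{11}$$

**Step 5: solve the recursion.** If $w_0=0$, then (11) and induction give $w\equiv0$, which is (ii) with $c=0$. Otherwise divide $w$ by $w_0$; this multiplies both sides of (10) and (11) by a constant and does not affect (ii). So let $w_0=1$, and suppose $w_0=\dots=w_r=1$ for some $r\ge0$.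

If $w_{r+1}\ne0$, then (11) gives
$$w_{r+1}=\frac2{(r+1)(r+2)}\sum_{s\le r}(s+1)=\frac2{(r+1)(r+2)}\cdot\frac{(r+1)(r+2)}2=1,$$
and the initial segment of ones grows.

If $w_{r+1}=0$, we claim that all later $w_s$ vanish too. Suppose not, and let $t\ge r+2$ be least with $w_t\ne0$. By (11), $w_t=\frac{(r+1)(r+2)}{t(t+1)}>0$. Apply (10) with $k=t$. The numbers $w_0,\dots,w_t$ are all non-negative, so every $S_v^{(t)}\ge w_t>0$. But the right side of (10) contains $(r+2)w_{r+1}=0$. This is a contradiction.

So either $w_s=1$ for all $s$, or $w_s=1$ up to some $r$ and $w_s=0$ afterwards. This is (ii). $\blacksquare$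

The last argument cannot be replaced by (11) alone. Take $w_0=1$, $w_1=0$ and $w_2=\frac13$, the nonzero value that (11) allows. For $k=2$ the two multisets in (10) are $\{\frac43,\frac13,\frac13\}$ and $\{1,0,1\}$. Their sums are both $2$, and their sums of squares are both $2$, but they are different, and the zero on the right shows it.
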